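
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{question}[theorem]{Question}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Strong iISS and dissipation inequalities with a dead zone:\\
a planar counterexample and an exact characterization}


\begin{abstract}
A control system is Strongly iISS if it is integral input-to-state stable and, in addition, input-to-state stable with respect to small inputs. It is known that Strong iISS follows from a dissipation inequality in which an input $u$ is charged only for the part of its magnitude that exceeds a state-dependent threshold $\kappa(|x|)$. The converse was conjectured. We disprove it by an explicit planar system with scalar input. We then show that the dissipation inequality is equivalent to input-to-state stability with respect to small inputs together with a bounded-state property in which input magnitudes below some fixed $r>0$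 are not charged. We also show that the converse holds in state dimension one, and that it fails in every state dimension $n\ge 2$, for every number of inputs.
\end{abstract}

\section{Introduction}

\subsection{The question}

Consider the system
\begin{equation}\label{eq:sys}
\dot x=f(x,u),\qquad x\in\mathbb R^n,\quad u\in\mathbb R^m,
\end{equation}
where $f:\mathbb R^n\times\mathbb R^m\to\mathbb R^n$ is locally Lipschitz and $f(0,0)=0$. Inputs $u:\mathbb R_{\ge0}\to\mathbb R^m$ are measurable and locally essentially bounded, $\|u\|_\infty\in[0,\infty]$ is the essential supremum norm, and $x(t)=x(t;x_0,u)$ is the solution with $x(0)=x_0$. We write $a_+:=\max\{0,a\}$.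

We recall the usual classes of comparison functions. A continuous function $\rho:\mathbb R_{\ge0}\to\mathbb R_{\ge0}$ with $\rho(0)=0$ is of class $\mathcal P$ if $\rho(s)>0$ for $s>0$. It is of class $\mathcal K$ if it is strictly increasing, and of class $\mathcal K_\infty$ if moreover it is unbounded. A function $\beta:\mathbb R_{\ge0}\times\mathbb R_{\ge0}\to\mathbb R_{\ge0}$ is of class $\mathcal{KL}$ if $\beta(\cdot,t)\in\mathcal K$ for each $t$, and $\beta(s,\cdot)$ is nonincreasing and tends to $0$ for each $s$. A \emph{proper storage function}, or \emph{proper} $V$ for short, is a continuously differentiable function $V:\mathbb R^n\to\mathbb R_{\ge0}$ that is positive definite and radially unbounded. For such a $V$ there are $\alpha_1,\alpha_2\in\mathcal K_\infty$ with $\alpha_1(|x|)\le V(x)\le\alpha_2(|x|)$. Also $\nabla V(0)=0$, because $V$ has a minimum at $0$.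

\begin{definition}
System \eqref{eq:sys} is
\begin{itemize}
\item \emph{integral input-to-state stable} (iISS) if there are $\beta\in\mathcal{KL}$ and $\gamma,\mu\in\mathcal K_\infty$ such that $|x(t)|\le\beta(|x_0|,t)+\gamma\big(\int_0^t\mu(|u(s)|)\,ds\big)$ for all $x_0$, all inputs $u$ and all $t\ge0$;
\item \emph{input-to-state stable} (ISS) \emph{with respect to small inputs} if there are $R>0$, $\beta\in\mathcal{KL}$, $\gamma\in\mathcal K$ such that $|x(t)|\le\beta(|x_0|,t)+\gamma(\|u\|_\infty)$ for all $x_0$, all inputs with $\|u\|_\infty\le R$ and all $t\ge0$;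
\item \emph{Strongly iISS} if it has both properties.
\end{itemize}
\end{definition}

If the last estimate holds for all inputs, without the bound $R$, the system is called ISS. Estimates of this kind are understood on the maximal interval of existence of the solution. They keep the state bounded on bounded time intervals, so they force solutions to exist for all $t\ge0$.

The two halves of Strong iISS measure different things. The iISS estimate admits every input, but charges it for the energy $\int\mu(|u|)$, so a persistent input, however small, may drive the state to infinity. The second estimate forbids this for small inputs and says nothing about large ones. Neither half implies the other. The scalar system $\dot x=-x/(1+x^2)+u$ is iISS (apply Lemma~\ref{lem:comp} below to $v=|x|$, $g=|u|$), yet each constant input $u=r>0$ drives all sufficiently large positive initial states to infinity. The scalar system $\dot x=-x+x^2(|u|-1)_+$ obeys $\dot x=-x$ for $|u|\le1$ but blows up in finite time for $u\equiv2$, $x_0=2$.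

The following sufficient condition is \cite[Theorem 2]{CDC}: \emph{if there are a proper $V$, $\rho\in\mathcal P$, $\eta\in\mathcal K_\infty$ and $\kappa\in\mathcal K$ such that, for all $x\in\mathbb R^n$ and $u\in\mathbb R^m$,
\begin{equation}\label{eq:diss}
\nabla V(x)\cdot f(x,u)\le-\rho(|x|)+\eta\big((|u|-\kappa(|x|))_+\big),
\end{equation}
then \eqref{eq:sys} is Strongly iISS.} The inequality has a dead zone. An input is free of charge while $|u|\le\kappa(|x|)$, and beyond that only the excess counts. Here is a simple instance.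

\begin{example}\label{ex:scalar}
Let $\dot x=-\frac{x}{1+|x|}+u$ with $x,u\in\mathbb R$. This system is not ISS, since $u\equiv2$ gives $\dot x\ge1$ and hence $x(t)\to\infty$. Take $V(x)=\sqrt{1+x^2}-1$ and $\kappa(s)=\frac{s}{2(1+s)}$. Since $xu\le|x|\kappa(|x|)+|x|(|u|-\kappa(|x|))_+$,
\[
V'(x)f(x,u)=\frac{1}{\sqrt{1+x^2}}\Big(-\frac{x^2}{1+|x|}+xu\Big)\le-\frac{x^2}{2(1+|x|)\sqrt{1+x^2}}+(|u|-\kappa(|x|))_+ ,
\]
which is \eqref{eq:diss} with $\eta(s)=s$.
\end{example}

\begin{question}[{\cite[Conjecture 1]{CDC}}]\label{q}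
Does the converse hold? That is, if \eqref{eq:sys} is Strongly iISS, are there a proper $V$, $\rho\in\mathcal P$, $\eta\in\mathcal K_\infty$ and $\kappa\in\mathcal K$ satisfying \eqref{eq:diss} for all $(x,u)$?
\end{question}

There is a good reason to guess yes. Each half of Strong iISS comes with its own Lyapunov function: iISS gives a proper $V_1$ with $\nabla V_1\cdot f\le-\rho_1(|x|)+\sigma(|u|)$ \cite{ASW}, and ISS with respect to small inputs gives, through \cite{SW}, a proper $V_0$ that decreases as long as $|u|\le\kappa_0(|x|)$. Inequality \eqref{eq:diss} turns out to ask for \emph{one} function with both properties (Theorem~\ref{thm:B}(2) below), and one may hope to combine $V_0$ and $V_1$. In dimension one this hope is justified. In higher dimensions it is not.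

\subsection{Results}

Let $h:\mathbb R\to\mathbb R_{\ge0}$ be locally Lipschitz with $h=0$ on $[-1,1]$ and $h(2)=1$, for instance $h(u)=(|u|-1)_+$. For $x=(z,y)\in\mathbb R^2$ and $u\in\mathbb R$ consider
\begin{equation}\label{eq:S}
\dot z=-\frac{z}{1+z^2}+(1+z^2)h(u)\,y,\qquad
\dot y=-y+u-(1+z^2)h(u)\,y .
\end{equation}
If $h$ is chosen in $C^\infty$, the right-hand side is $C^\infty$. A small input slowly charges $y$, and a short pulse of size $2$ then converts $y$ into $z$. Repeated charging costs energy in the iISS estimate but is free in \eqref{eq:diss}, and the pulses can be made very short when $z$ is large.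

\begin{theorem}\label{thm:A}
System \eqref{eq:S} is Strongly iISS, but no proper $V$, $\rho\in\mathcal P$, $\eta\in\mathcal K_\infty$, $\kappa\in\mathcal K$ satisfy \eqref{eq:diss}. Hence the answer to Question~\ref{q} is negative.
\end{theorem}

To see what Strong iISS lacks, we need one more property, bounded energy--bounded state with a dead zone. For $r>0$ we say that \eqref{eq:sys} satisfies BEBS$_r$ if there are $\alpha,\gamma,\mu\in\mathcal K_\infty$ and $c\ge0$ such that, for all $x_0$, all inputs $u$ and all $t\ge0$,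
\begin{equation}\label{eq:bebs}
\alpha(|x(t)|)\le\gamma(|x_0|)+c+\int_0^t\mu\big((|u(s)|-r)_+\big)\,ds .
\end{equation}
Here magnitudes below $r$ are not charged, even on an input that at other times is large. BEBS$_r$ implies BEBS$_{r'}$ for $0<r'<r$.

\begin{theorem}\label{thm:B}
For system \eqref{eq:sys} the following are equivalent.
\begin{enumerate}
\item[(1)] There are a proper $V$, $\rho\in\mathcal P$, $\eta\in\mathcal K_\infty$, $\kappa\in\mathcal K$ satisfying \eqref{eq:diss}.
\item[(2)] There are a proper $V$, $\sigma\in\mathcal K_\infty$, $\kappa\in\mathcal K$ such that $\nabla V(x)\cdot f(x,u)\le\sigma(|u|)$ for all $(x,u)$, and $\nabla V(x)\cdot f(x,u)<0$ whenever $x\ne0$ and $|u|\le\kappa(|x|)$, with the same $V$ in both.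
\item[(3)] System \eqref{eq:sys} is ISS with respect to small inputs and satisfies BEBS$_r$ for some $r>0$.
\item[(4)] There are $r>0$, $\beta\in\mathcal{KL}$, $\chi\in\mathcal K$, $\gamma,\mu\in\mathcal K_\infty$ such that, for all $x_0$, $u$ and $t\ge0$,
\begin{equation}\label{eq:four}
|x(t)|\le\beta(|x_0|,t)+\chi\big(\min\{\|u\|_\infty,r\}\big)+\gamma\Big(\int_0^t\mu\big((|u(s)|-r)_+\big)ds\Big).
\end{equation}
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
If $n=1$ and $m\ge1$, every Strongly iISS system \eqref{eq:sys} admits \eqref{eq:diss}. For every $n\ge2$ and $m\ge1$ there is a Strongly iISS system that does not.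
\end{theorem}

Theorem~\ref{thm:A} is proved in Section~\ref{sec:counter}, after a comparison lemma. Section~\ref{sec:one} proves (1)$\Leftrightarrow$(2) and Theorem~\ref{thm:C}. Sections~\ref{sec:traj} and~\ref{sec:main} prove (1)$\Rightarrow$(4)$\Rightarrow$(3) and (3)$\Rightarrow$(1). The last implication is the substantial one. It constructs a storage function from the value function of an optimal control problem.

\section{A comparison lemma}\label{sec:comp}

\begin{lemma}\label{lem:comp}
Let $\omega\in\mathcal P$. There is $\beta_0\in\mathcal{KL}$, depending only on $\omega$, such that the following holds for every $t\ge0$. If $v:[0,t]\to\mathbb R_{\ge0}$ is absolutely continuous, $g:[0,t]\to\mathbb R_{\ge0}$ is integrable, and $\dot v\le-\omega(v)+g$ almost everywhere, then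
\[
v(t)\le\beta_0(v(0),t)+2\int_0^tg(s)\,ds .
\]
\end{lemma}

The case $g=0$ is the standard comparison lemma \cite[Lemma 4.4]{LSW}. With $g$ present, the idea is to subtract the energy spent so far. Either what remains is at most that energy, or it is comparable to $v$ and decays autonomously.

\begin{proof}
Put $\omega_*(q)=\min\{q,\min_{1\le\lambda\le2}\omega(\lambda q)\}$, which is of class $\mathcal P$, and $\Phi(q)=\int_1^q d\tau/\omega_*(\tau)$ for $q>0$. The function $\Phi$ is continuous and strictly increasing, and $\Phi(q)\to-\infty$ as $q\to0$, because $\omega_*(\tau)\le\tau$. So $\beta_0(s,t):=\Phi^{-1}(\Phi(s)-t)$ for $s>0$, $\beta_0(0,t):=0$, is well defined. It is continuous and strictly increasing in $s\ge0$ and nonincreasing in $t$, with limit $0$ as $t\to\infty$. Hence $\beta_0\in\mathcal{KL}$.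

Let $I(s)=\int_0^sg$ and $q=v-I$. Then $q(0)=v(0)$ and $\dot q\le-\omega(v)\le0$ a.e. If $q(t)\le I(t)$, then $v(t)\le2I(t)$. Otherwise, for $s\in[0,t]$, $q(s)\ge q(t)>I(t)\ge I(s)\ge0$, so $q(s)\le v(s)\le2q(s)$ and $\dot q\le-\omega(v)\le-\omega_*(q)$ a.e. Since $q$ is bounded below by $q(t)>0$ on $[0,t]$, the function $\Phi\circ q$ is absolutely continuous with derivative at most $-1$. Thus $\Phi(q(t))\le\Phi(v(0))-t$, that is, $q(t)\le\beta_0(v(0),t)$, and $v(t)=q(t)+I(t)\le\beta_0(v(0),t)+I(t)$.
\end{proof}

\section{The counterexample}\label{sec:counter}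

\subsection{The mechanism}

Suppose $z$ is large in \eqref{eq:S}. Under a small constant input $r\le1$ the coupling is switched off. In unit time $y$ rises from $0$ to $(1-e^{-1})r$, while $z$ loses only about $1/z$. Now apply a pulse $u=2$ of duration $2/z^2$. The coupling moves mass from $y$ to $z$ at rate about $z^2y$ without changing the sum $z+y$, so all but a fraction of about $e^{-2}$ of $y$ is added to $z$. The net effect of such a cycle is to increase $z$ by about $(1-e^{-1})(1-e^{-2})r$.

What does the cycle cost? In the iISS estimate every recharging costs $\mu(r)$, so the total charge grows in proportion to $z$. In \eqref{eq:diss} the recharging is free as soon as $r\le\kappa(|x|)$, and only the pulse is charged, at most $2\eta(2)/z^2$. Since $z$ grows linearly with the number of cycles, the total charge is a convergent series. The storage function would stay bounded while the state goes to infinity.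

This heuristic can be made into a proof by estimating the cycles one after the other. There is a shorter way. For fixed $x$, the left-hand side of \eqref{eq:diss} is linear in the vector $f(x,u)$, so the inequality can be averaged over several values of $u$. Infinitely fast cycling between $u=r$ and $u=2$ becomes a positive combination of the two vectors $f(x,r)$ and $f(x,2)$ at one point $x$. We choose the point on the line $y=r/2$ and the weights so that the $y$-component cancels. What remains is an integrable bound on $\partial V/\partial z$ along this line.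

\subsection{Proof of Theorem~\ref{thm:A}}

The right-hand side of \eqref{eq:S} is locally Lipschitz and vanishes at the origin with $u=0$. In (a) and (b), Lemma~\ref{lem:comp} is applied with $\omega(s)=s/(1+s^2)$.

\medskip\noindent\textbf{(a) iISS.} Put $Y=|z|+|y|$, so $|x|\le Y\le\sqrt2|x|$. Along a solution, $Y$ is locally absolutely continuous, and a.e.\ $\frac{d}{dt}|z|=\mathrm{sgn}(z)\dot z$, $\frac{d}{dt}|y|=\mathrm{sgn}(y)\dot y$ with $\mathrm{sgn}(0)=0$. Hence
\begin{align*}
\dot Y&\le-\frac{|z|}{1+z^2}+(1+z^2)h(u)|y|-|y|+|u|-(1+z^2)h(u)|y|\\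
&=-\frac{|z|}{1+z^2}-|y|+|u|\le-\frac{Y}{1+Y^2}+|u| ,
\end{align*}
because $\frac{|z|}{1+z^2}\ge\frac{|z|}{1+Y^2}$ and $|y|\ge\frac{|y|}{1+Y^2}$. In particular $Y(t)\le Y(0)+\int_0^t|u|$, so solutions exist for all $t\ge0$. Lemma~\ref{lem:comp} with $v=Y$ and $g=|u|$ gives $|x(t)|\le\beta_0(\sqrt2|x_0|,t)+2\int_0^t|u(s)|\,ds$, which is iISS.

\medskip\noindent\textbf{(b) ISS with respect to small inputs, with $R=1$.} If $\|u\|_\infty\le1$, then $h(u)=0$ a.e., and the system is $\dot z=-z/(1+z^2)$, $\dot y=-y+u$. Hence $|y(t)|\le e^{-t}|y(0)|+\|u\|_\infty$. Lemma~\ref{lem:comp} with $v=|z|$ and $g=0$ gives $|z(t)|\le\beta_0(|z(0)|,t)$. Therefore $|x(t)|\le\beta_0(|x_0|,t)+e^{-t}|x_0|+\|u\|_\infty$.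

\medskip\noindent\textbf{(c) No dissipation inequality.} Suppose \eqref{eq:diss} holds, and let $r=\min\{1,\kappa(1)\}>0$. If $|x|\ge1$, then $\kappa(|x|)\ge r$, so taking $u=r$ and $u=2$ in \eqref{eq:diss} we get
\begin{equation}\label{eq:two}
\nabla V(x)\cdot f(x,r)\le0,\qquad \nabla V(x)\cdot f(x,2)\le\eta(2)\qquad(|x|\ge1).
\end{equation}
Consider $x=(z,r/2)$ with $z\ge8/r$. Since $r\le1$, we have $|x|\ge1$ and $h(r)=0$, and
\[
f(x,r)=\Big(-\frac{z}{1+z^2},\ \frac r2\Big),\qquad f(x,2)=(A,-D),
\]
where
\[
A=\frac r2(1+z^2)-\frac{z}{1+z^2},\qquad D=\frac r2(1+z^2)+\frac r2-2 .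
\]
Here $D>0$, because $\frac r2z^2\ge32/r>2$, and $D\le\frac r2(1+z^2)$, because $r\le1$. Add $2D/r$ times the first inequality of \eqref{eq:two} to the second. The $y$-components cancel, and
\[
\frac{\partial V}{\partial z}\Big(z,\frac r2\Big)\,C(z)\le\eta(2),\qquad C(z)=A-\frac{2D}{r}\,\frac{z}{1+z^2} .
\]
By the upper bound on $D$ and $\frac{z}{1+z^2}\le z$,
\[
C(z)\ge\frac r2(1+z^2)-\frac{z}{1+z^2}-z\ge\frac r2z^2-2z\ge\frac r4z^2 ,
\]
where the last step is $z\ge8/r$. Thus, whatever the sign of $\partial V/\partial z$,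
\[
\frac{\partial V}{\partial z}\Big(z,\frac r2\Big)\le\frac{4\eta(2)}{r\,z^2}\qquad(z\ge8/r).
\]
Integrating from $8/r$ gives $V(z,r/2)\le V(8/r,r/2)+\frac12\eta(2)$ for all $z\ge8/r$. This contradicts the radial unboundedness of $V$. \qed

\begin{remark}
Part (c) uses neither $\rho$ nor any property of $V$ beyond continuous differentiability and radial unboundedness. The choice of \eqref{eq:S} enters in two places. The drift $-z/(1+z^2)$ vanishes at infinity, so recharging costs little of $z$. The factor $1+z^2$ makes pulses efficient: up to a constant, its reciprocal is the bound on $\partial V/\partial z$, and this is integrable at infinity.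
\end{remark}

\section{One function with two properties, and the role of the dimension}\label{sec:one}

\subsection{Proof of (1)$\Leftrightarrow$(2) in Theorem~\ref{thm:B}}

\noindent(1)$\Rightarrow$(2). Keep $V$ and $\kappa$, and take $\sigma=\eta$. The right-hand side of \eqref{eq:diss} is at most $\eta(|u|)$, and it equals $-\rho(|x|)<0$ if $x\ne0$ and $|u|\le\kappa(|x|)$.

\medskip\noindent(2)$\Rightarrow$(1). Writing $x=s\xi$ and $u=\kappa(s)w$, put
\[
\rho_2(s)=\min_{|\xi|=1,\ |w|\le1}\big(-\nabla V(s\xi)\cdot f(s\xi,\kappa(s)w)\big)\qquad(s\ge0).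
\]
This is a minimum over a fixed compact set of a function that is continuous jointly in $(s,\xi,w)$, so $\rho_2$ is continuous. It is positive for $s>0$ by (2), and $\rho_2(0)=0$ because $\nabla V(0)=0$. We shrink the dead zone to $\tilde\kappa=\kappa/2$, so that beyond $\kappa$ the excess over $\tilde\kappa$ is comparable to $|u|$, and set $\rho=\min\{\rho_2,\kappa/2\}\in\mathcal P$, $\eta(s)=s+\sigma(2s)\in\mathcal K_\infty$.

If $|u|\le\kappa(|x|)$, then $\nabla V(x)\cdot f(x,u)\le-\rho_2(|x|)\le-\rho(|x|)$. If $|u|>\kappa(|x|)$, then the excess $d:=|u|-\tilde\kappa(|x|)$ satisfies $d>|u|/2$ and $d>\kappa(|x|)/2$, so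
\[
\nabla V(x)\cdot f(x,u)\le\sigma(|u|)\le\sigma(2d)\le-\tfrac12\kappa(|x|)+d+\sigma(2d)\le-\rho(|x|)+\eta(d).
\]
In both cases \eqref{eq:diss} holds with $\tilde\kappa$ in place of $\kappa$. \qed

\subsection{Proof of Theorem~\ref{thm:C}}

\noindent\textbf{Dimension one.} On the line, if $xV'(x)>0$, the sign of $V'(x)f(x,u)$ only depends on whether $f(x,u)$ points toward the origin. ISS with respect to small inputs makes it do so for small $u$, whatever the function $V$. So the function provided by iISS automatically has the second property in (2). In detail, let \eqref{eq:sys} with $n=1$ be Strongly iISS, with $R,\beta,\gamma$ from ISS with respect to small inputs and $\gamma$ enlarged to class $\mathcal K_\infty$.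

Let $x\ne0$, $|u|\le R$ and $xf(x,u)\ge0$. The solution starting at $x$ under the constant input $u$ is either an equilibrium or moves monotonically away from $0$, as solutions of scalar autonomous equations do. So $|x|\le|x(t)|\le\beta(|x|,t)+\gamma(|u|)$ for all $t\ge0$, and $t\to\infty$ gives $|x|\le\gamma(|u|)$. Now put $\kappa(s)=\frac{s}{1+s}\min\{R,\gamma^{-1}(s)\}\in\mathcal K$. If $x\ne0$ and $|u|\le\kappa(|x|)$, then $|u|<R$ and $\gamma(|u|)<|x|$. Therefore
\[
x\ne0,\ |u|\le\kappa(|x|)\quad\Longrightarrow\quad xf(x,u)<0 .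
\]

By \cite[Theorem 1]{ASW}, iISS yields a smooth proper $V_1$, $\rho_1\in\mathcal P$ and $\sigma\in\mathcal K$, which we enlarge to class $\mathcal K_\infty$, with $V_1'(x)f(x,u)\le-\rho_1(|x|)+\sigma(|u|)$. For $x\ne0$ and $u=0$ we have $V_1'(x)f(x,0)<0$ and $xf(x,0)<0$, so $xV_1'(x)>0$. Hence $V_1'(x)f(x,u)<0$ whenever $x\ne0$ and $|u|\le\kappa(|x|)$. This is (2) of Theorem~\ref{thm:B} with $V=V_1$, and (1) follows.

\medskip\noindent\textbf{Dimension $n\ge2$.} Write $x=(z,y,x_3,\dots,x_n)$ and $u=(u_1,\dots,u_m)$. Let $(z,y)$ obey \eqref{eq:S} with $u_1$ in place of $u$, and let $\dot x_j=-x_j$ for $3\le j\le n$. Put $Y=|z|+|y|+\sum_{j\ge3}|x_j|$, so $|x|\le Y\le\sqrt n|x|$. As in part (a) of the proof of Theorem~\ref{thm:A}, with $|x_j|\ge|x_j|/(1+Y^2)$, we get $\dot Y\le-Y/(1+Y^2)+|u_1|$, and $|u_1|\le|u|$, so the system is iISS. Part (b) holds with the additional terms $|x_j(t)|=e^{-t}|x_j(0)|$. For part (c), use the points $x=(z,r/2,0,\dots,0)$ and the inputs $(r,0,\dots,0)$ and $(2,0,\dots,0)$. The components $3,\dots,n$ of $f$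 vanish there, and the computation is unchanged. \qed

\section{From the dissipation inequality to trajectories}\label{sec:traj}

\noindent\textbf{(1)$\Rightarrow$(4).} We want to integrate \eqref{eq:diss} with the state-dependent threshold $\kappa(|x|)$ replaced by a fixed $r$. This is legitimate as long as $\kappa(|x|)\ge\min\{|u|,r\}$, so we measure $V$ only above a suitable level.

Let $r=\kappa(1)$. Given $u$, put $\nu=\min\{\|u\|_\infty,r\}$ and $b=\kappa^{-1}(\nu)\le1$, and along a solution let
\[
v(t)=\big(V(x(t))-\alpha_2(b)\big)_+ .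
\]
If $v(t)>0$, then $|x(t)|>b$, hence $\kappa(|x(t)|)\ge\nu\ge\min\{|u(t)|,r\}$ for a.e.\ such $t$. It follows that $(|u|-\kappa(|x|))_+\le(|u|-r)_+$: if $|u|\le r$, the left side is $0$, and if $|u|>r$, then $\kappa(|x|)\ge r$.

Next we bound $\rho(|x|)$ below in terms of $v$, uniformly in $u$. When $v>0$, we have $V(x)=v+\alpha_2(b)$, so $v\le V(x)\le v+\alpha_2(1)$. For $s>0$ let
\[
m(s)=\min\{\rho(|x|):\ s\le V(x)\le s+\alpha_2(1)\},
\]
so that $\rho(|x|)\ge m(v)$. The function $m$ is bounded below by a positive constant on each compact subset of $(0,\infty)$, because $\{s_1\le V\le s_2+\alpha_2(1)\}$ is compact and does not contain $0$ for $0<s_1\le s_2$. To obtain a minorant of class $\mathcal P$, let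
\[
\hat\rho(s)=\inf_{w>0}\big(\min\{m(w),w\}+|w-s|\big)\qquad(s\ge0).
\]
The function $\hat\rho$ is $1$-Lipschitz, $\hat\rho\le m$ on $(0,\infty)$, and $\hat\rho(0)=0$ (let $w\to0$). For $s>0$ we have $\hat\rho(s)>0$, since the terms with $|w-s|\le s/2$ are at least $\inf_{w\in[s/2,3s/2]}\min\{m(w),w\}>0$ and the others exceed $s/2$. Thus $\hat\rho\in\mathcal P$, and
\[
\dot v\le-\hat\rho(v)+\eta\big((|u|-r)_+\big)\qquad\text{a.e.},
\]
where on the set $\{v=0\}$ we use that $\dot v=0$ a.e.\ there. In particular $v$ is bounded on bounded intervals, so solutions exist for all time. Lemma~\ref{lem:comp} with $\omega=\hat\rho$, together with $v(0)\le\alpha_2(|x_0|)$, gives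
\[
V(x(t))\le\alpha_2(b)+v(t)\le\alpha_2(\kappa^{-1}(\nu))+\beta_0(\alpha_2(|x_0|),t)+2\int_0^t\eta\big((|u(s)|-r)_+\big)ds .
\]
Apply $\alpha_1^{-1}$ and use $\alpha_1^{-1}(a_1+a_2+a_3)\le\sum_i\alpha_1^{-1}(3a_i)$. This is \eqref{eq:four} with $\mu=\eta$, $\gamma(s)=\alpha_1^{-1}(6s)$, $\beta(s,t)=\alpha_1^{-1}(3\beta_0(\alpha_2(s),t))$, and $\chi(s)=\alpha_1^{-1}(3\alpha_2(\kappa^{-1}(s)))$ on $[0,r]$, extended to a function of class $\mathcal K$.

\medskip\noindent\textbf{(4)$\Rightarrow$(3).} If $\|u\|_\infty\le r$, the integral in \eqref{eq:four} vanishes, and we have ISS with respect to small inputs with $R=r$. For general $u$, the inequality $|x|\le a_1+a_2+a_3$ implies $\gamma^{-1}(|x|/3)\le\sum_i\gamma^{-1}(a_i)$, so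
\[
\gamma^{-1}(|x(t)|/3)\le\gamma^{-1}(\beta(|x_0|,0))+\gamma^{-1}(\chi(r))+\int_0^t\mu\big((|u(s)|-r)_+\big)ds .
\]
Adding $|x_0|$ to the first term makes it a $\mathcal K_\infty$ function of $|x_0|$. This is BEBS$_r$. \qed

\section{From trajectories to the dissipation inequality}\label{sec:main}

It remains to prove (3)$\Rightarrow$(1). Throughout this section, \eqref{eq:sys} is ISS with respect to small inputs, with $R,\beta,\gamma_0$ as in the definition, and satisfies BEBS$_r$ as in \eqref{eq:bebs}. Decreasing $r$, we assume $r<R$.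

\subsection{Plan, and a value function computed by hand}\label{sec:plan}

Each hypothesis contributes one summand of $V$. ISS with respect to small inputs gives a positive definite function $W$ that satisfies the inequality in \eqref{eq:diss}. It need not be proper, because the charge for large inputs is made uniform in $x$ by a rescaling that may leave $W$ bounded. BEBS$_r$ gives a radially unbounded function $U$ that does not increase under inputs of magnitude at most $r$, but need not decrease. The sum $W+U$ has both virtues, once $U$ has been smoothed at a cost that the strict decrease of $W$ can pay.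

The natural candidate for $U$ is the largest size the state can reach, net of the price paid:
\[
\sup_{u,\,t}\Big(\alpha(|x(t)|)-\text{const}-2\int_0^t(\text{charge for }|u|\text{ above }r)\Big).
\]
For the system $\dot x=-\frac{x}{1+|x|}+u$ of Example~\ref{ex:scalar} it can be computed. Take $r=\frac14$, charge $(|u|-\frac14)_+$, $\alpha(s)=s$ and the constant $0$. The drift has magnitude $\frac14$ at $|x|=\frac13$. So $\max\{|x(t)|,\frac13\}$ has derivative at most $(|u|-\frac14)_+$ a.e., and the net size $|x(t)|-2\int_0^t(|u|-\frac14)_+$ never exceeds $\max\{|x_0|,\frac13\}$. This bound is the supremum: if $|x_0|\ge\frac13$, take $t=0$, and if $|x_0|<\frac13$, let $u\equiv\frac14$ push the state, free of charge, toward $\frac13$. The value function $\max\{|x|,\frac13\}$ shows what to expect in general. It is radially unbounded, it is constant near the origin, and it is Lipschitz but not differentiable.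

In general, two points need care. A supremum over all inputs and all times need not be locally Lipschitz, because unbounded inputs and unbounded times produce unbounded Lipschitz constants of the flow. The factor $2$ in front of the charge will bound the energy of the relevant inputs: one unit of charge compensates the integral in \eqref{eq:bebs}, and the other is left over. With this energy bound, $W$ will bound the relevant times.

\subsection{Growth bounds on $f$}

\begin{lemma}\label{lem:f}
There is a continuous nondecreasing $\ell:\mathbb R_{\ge0}\to[1,\infty)$ such that, whenever $|x|,|x'|\le a$ and $|u|,|u'|\le b$,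
\begin{equation}\label{eq:ell}
|f(x,u)-f(x',u')|\le\ell(a)\ell(b)\big(|x-x'|+|u-u'|\big),\qquad|f(x,u)|\le\ell(a)\ell(b).
\end{equation}
\end{lemma}

The product form matters. In Gronwall's inequality it leaves $\int\ell(|u|)$, which the charge can control.

\begin{proof}
Let $K(s)$, nondecreasing in $s$, be a Lipschitz constant of $f$ on $\{|x|\le s,|u|\le s\}$ with respect to $|x-x'|+|u-u'|$. Let $k(s)=\int_s^{s+1}(1+K(\tau))\,d\tau$, a continuous nondecreasing majorant of $1+K$. Then $K(\max\{a,b\})\le(1+K(a))(1+K(b))\le k(a)k(b)$. With $\ell(a)=(1+a)k(a)$, the first bound is immediate. The second follows from $f(0,0)=0$ and $a+b\le(1+a)(1+b)$.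
\end{proof}

\subsection{The strict part}

\begin{lemma}\label{lem:W}
Let $\theta_0(s)=\ell(R+s)s$, which is of class $\mathcal K_\infty$. There are a $C^1$ positive definite $W:\mathbb R^n\to\mathbb R_{\ge0}$, a nondecreasing $\bar w:\mathbb R_{\ge0}\to\mathbb R_{\ge0}$ with $W(x)\le\bar w(|x|)$, $\rho_0\in\mathcal P$, and $\kappa_0\in\mathcal K$ with range $[0,R)$, such that for all $(x,u)$
\begin{equation}\label{eq:W}
\nabla W(x)\cdot f(x,u)\le-\rho_0(|x|)+\theta_0\big((|u|-\kappa_0(|x|))_+\big).
\end{equation}
\end{lemma}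

\begin{proof}
The system $\dot x=g(x,v):=f\big(x,Rv/\sqrt{1+|v|^2}\big)$ is locally Lipschitz with $g(0,0)=0$. Its inputs act on \eqref{eq:sys} with magnitude less than $R$ and at most $R|v|$, so it is ISS with gain $s\mapsto\gamma_0(Rs)$. By the converse Lyapunov theorem for ISS \cite[Theorem 1]{SW} there are a smooth proper $V_0$, with bounds $\alpha_1,\alpha_2\in\mathcal K_\infty$, and $\alpha_3,\chi\in\mathcal K$ such that $\nabla V_0(x)\cdot g(x,v)\le-\alpha_3(|x|)$ whenever $|x|\ge\chi(|v|)$. Enlarging $\chi$ keeps this true, so let $\chi\in\mathcal K_\infty$. Put $\kappa_0(s)=R\chi^{-1}(s)/\sqrt{1+\chi^{-1}(s)^2}$, which is of class $\mathcal K$ with range $[0,R)$. If $|u|\le\kappa_0(|x|)$, then $u=Rv/\sqrt{1+|v|^2}$ with $|v|\le\chi^{-1}(|x|)$, hence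
\[
|u|\le\kappa_0(|x|)\quad\Longrightarrow\quad\nabla V_0(x)\cdot f(x,u)\le-\alpha_3(|x|).
\]

For arbitrary $u$, let $u'$ be its projection to the ball of radius $\kappa_0(|x|)$ and $s_0=|u-u'|=(|u|-\kappa_0(|x|))_+$. Then $|u|\le R+s_0$, and \eqref{eq:ell}, applied to $f(x,u)-f(x,u')$, gives
\[
\nabla V_0(x)\cdot f(x,u)\le-\alpha_3(|x|)+Q(|x|)\theta_0(s_0),\qquad Q(a)=\ell(a)\max_{|\xi|\le a}|\nabla V_0(\xi)| ,
\]
with $Q$ continuous and nondecreasing. To remove the factor $Q(|x|)$, rescale: let
\[
\pi(s)=\int_0^s\frac{d\tau}{1+Q(\alpha_1^{-1}(\tau))},\qquad W=\pi\circ V_0,\qquad \bar w=\pi\circ\alpha_2 .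
\]
(If $Q$ grows fast, $\pi$ and hence $W$ is bounded.) The function $W$ is $C^1$ and positive definite. Since $|x|\le\alpha_1^{-1}(V_0(x))\le\alpha_1^{-1}(\alpha_2(|x|))$, we have $\pi'(V_0(x))Q(|x|)\le1$ and $\pi'(V_0(x))\ge1/(1+Q(\alpha_1^{-1}(\alpha_2(|x|))))$. So \eqref{eq:W} holds with $\rho_0(a)=\alpha_3(a)/(1+Q(\alpha_1^{-1}(\alpha_2(a))))$.
\end{proof}

\subsection{The proper part}

Let $b_0>0$ be such that $\kappa_0(b_0)=r$, which exists since $r<R$. We may assume that $\alpha$ in \eqref{eq:bebs} is $1$-Lipschitz, since we can replace it by the smaller function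
\[
\tilde\alpha(s)=\min_{0\le\tau\le s}\big(\alpha(\tau)+s-\tau\big)\le\alpha(s),
\]
which is of class $\mathcal K_\infty$ and $1$-Lipschitz. Indeed, $\tilde\alpha$ is strictly increasing, for if $s<s'$ and $\tau'$ is a minimizer for $s'$, then either $\tau'\le s$ and $\tilde\alpha(s')>\alpha(\tau')+s-\tau'\ge\tilde\alpha(s)$, or $\tau'>s$ and $\tilde\alpha(s')\ge\alpha(\tau')>\alpha(s)\ge\tilde\alpha(s)$. Since $\tilde\alpha(s)-s=\min_{0\le\tau\le s}(\alpha(\tau)-\tau)$ is nonincreasing in $s$, it is $1$-Lipschitz. Finally $\tilde\alpha(0)=0$ and $\tilde\alpha(s)\ge\min\{\alpha(s/2),s/2\}\to\infty$. Put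
\[
c_0=c+\gamma(b_0),\qquad\hat\mu=\mu+\theta_0\in\mathcal K_\infty,\qquad E_u(t)=\int_0^t\hat\mu\big((|u(s)|-r)_+\big)ds ,
\]
\[
J(x_0,u,t)=\alpha(|x(t;x_0,u)|)-c_0-2E_u(t),\qquad U(x_0)=\max\Big\{0,\ \sup_{u,\ t\ge0}J(x_0,u,t)\Big\}.
\]
The constant $c_0$ is chosen so that a trajectory that visits the ball $\{|x|\le b_0\}$ is worthless from then on. The summand $\theta_0$ of $\hat\mu$ lets the charge pay for large inputs in \eqref{eq:W} and in the following consequence of $|u|\le r+(|u|-r)_+$:
\begin{equation}\label{eq:ellu}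
\ell(|u|)\le\ell(R+1)+\theta_0\big((|u|-r)_+\big).
\end{equation}
To see \eqref{eq:ellu}, let $w=(|u|-r)_+$. If $w\le1$, then $\ell(|u|)\le\ell(R+1)$. If $w>1$, then $\ell(|u|)\le\ell(R+w)\le\theta_0(w)$.

\begin{lemma}\label{lem:U}
The function $U$ is finite and locally Lipschitz, $U=0$ on $\{|x|\le b_0\}$, $U(x)\ge\alpha(|x|)-c_0$ for all $x$, and at every point $x$ where $U$ is differentiable
\begin{equation}\label{eq:U}
\nabla U(x)\cdot f(x,u)\le2\hat\mu\big((|u|-r)_+\big)\qquad\text{for all }u\in\mathbb R^m .
\end{equation}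
\end{lemma}

\begin{proof}
\textbf{(i) Finiteness and energy of relevant inputs.} By \eqref{eq:bebs} and $\mu\le\hat\mu$,
\[
J(x_0,u,t)\le\gamma(|x_0|)-\gamma(b_0)-E_u(t).
\]
Hence $U(x_0)\le\gamma(|x_0|)$ and $U=0$ on $\{|x|\le b_0\}$. Moreover, $J(x_0,u,t)>0$ implies $|x_0|>b_0$ and $E_u(t)\le\gamma(|x_0|)$. The choice $t=0$ gives $U(x)\ge\alpha(|x|)-c_0$.

\smallskip\textbf{(ii) Duration of relevant trajectories.} For $N>b_0$ put
\[
B(N)=\alpha^{-1}(2\gamma(N)+c),\qquad T(N)=\frac{\bar w(N)+\gamma(N)}{\min_{[b_0,B(N)]}\rho_0} .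
\]
Here $B(N)\ge N>b_0$, because \eqref{eq:bebs} at $t=0$ gives $\alpha(N)\le\gamma(N)+c$, and the minimum is positive. We claim: \emph{if $J(x_0,u,t)>0$ and $|x_0|\le N$, then $|x(\tau)|\le B(N)$ for $\tau\in[0,t]$, and $t\le T(N)$.}

The first bound follows from \eqref{eq:bebs} and $E_u(t)\le\gamma(N)$. If $|x(\tau)|\le b_0$ for some $\tau\in[0,t]$, then \eqref{eq:bebs}, started at time $\tau$, gives $\alpha(|x(t)|)\le\gamma(b_0)+c+E_u(t)=c_0+E_u(t)$, so $J(x_0,u,t)\le-E_u(t)\le0$, a contradiction. Hence $|x(\tau)|>b_0$ on $[0,t]$, so that $\kappa_0(|x(\tau)|)\ge r$ there, and the last term in \eqref{eq:W} is at most $\hat\mu((|u|-r)_+)$. Integrating \eqref{eq:W} over $[0,t]$,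
\[
t\cdot\min_{[b_0,B(N)]}\rho_0\le W(x_0)+E_u(t)\le\bar w(N)+\gamma(N).
\]

\smallskip\textbf{(iii) Lipschitz continuity.} Fix $N>b_0$ and $|x_0|,|x_0'|\le N$, and suppose $J(x_0,u,t)>0$. Let $x(\cdot),x'(\cdot)$ be the solutions from $x_0,x_0'$ with the same input $u$; both exist for all time by \eqref{eq:bebs}. By \eqref{eq:ellu}, (i) and (ii), $\int_0^t\ell(|u|)\le\ell(R+1)T(N)+\gamma(N)$. We have $|x|\le B(N)$ on $[0,t]$, and $|x_0'|\le N\le B(N)$. As long as $|x'|\le B(N)+1$, \eqref{eq:ell} and Gronwall's inequality give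
\[
|x-x'|\le C_N|x_0-x_0'|,\qquad C_N=\exp\Big(\ell(B(N)+1)\big[\ell(R+1)T(N)+\gamma(N)\big]\Big).
\]
If $C_N|x_0-x_0'|<1$, this keeps $|x'|<B(N)+1$, so by continuity the estimate holds on all of $[0,t]$. The charge $E_u(t)$ is the same for both trajectories, and $\alpha$ is $1$-Lipschitz, so $J(x_0',u,t)\ge J(x_0,u,t)-C_N|x_0-x_0'|$. If $U(x_0)>0$, take the supremum over all $(u,t)$ with $J(x_0,u,t)>0$. We get
\[
U(x_0')\ge U(x_0)-C_N|x_0-x_0'| ,
\]
which is trivial if $U(x_0)=0$. Exchanging the roles of the two points, we have $|U(x_0)-U(x_0')|\le C_N|x_0-x_0'|$ whenever $C_N|x_0-x_0'|<1$. Since the ball $\{|x|\le N\}$ is convex, we may subdivide segments, so $U$ has Lipschitz constant $C_N$ on the whole ball.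

\smallskip\textbf{(iv) Dissipation.} Let $h\ge0$. Following $u$ on $[0,h)$ by an arbitrary input $w$ gives an input $\tilde u$ with $J(x_0,\tilde u,h+t)=J(x(h;x_0,u),w,t)-2E_u(h)$. Taking the supremum over $w$ and $t$, and using $U(x_0)\ge0$, we obtain $U(x(h;x_0,u))\le U(x_0)+2E_u(h)$. For constant $u$, where $E_u(h)=h\hat\mu((|u|-r)_+)$, subtract $U(x_0)$, divide by $h>0$ and let $h\to0$. If $U$ is differentiable at $x_0$, this is \eqref{eq:U} at $x=x_0$.
\end{proof}

\subsection{Smoothing}

By Rademacher's theorem, \eqref{eq:U} holds at almost every $x$. We smooth $U$ by mollifying it with a locally adapted radius, and we leave it unchanged near the origin, where it vanishes and where $\rho_0$ could not pay for any error.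

\begin{lemma}\label{lem:smooth}
There is a $C^\infty$ function $\tilde U:\mathbb R^n\to\mathbb R_{\ge0}$ with $\tilde U(0)=0$, $\tilde U(x)\ge\alpha(|x|)-c_0-1$, and, for all $(x,u)$,
\begin{equation}\label{eq:tU}
\nabla\tilde U(x)\cdot f(x,u)\le\tfrac12\rho_0(|x|)+3\hat\mu\big((|u|-r)_+\big).
\end{equation}
\end{lemma}

\begin{proof}
Cover $\mathbb R^n$ by $A_0=\{|x|<b_0\}$ and $A_i=\{\frac i2b_0<|x|<\frac{i+2}2b_0\}$, $i\ge1$. Let $\{\varphi_i\}_{i\ge0}$ be a smooth partition of unity with $\mathrm{supp}\,\varphi_i\subset A_i$; the supports are compact. Each point lies in at most two of the sets $A_i$, $i\ge1$. No support is empty for $i\ge1$, because the points with $|x|=\frac{i+1}2b_0$ lie in $A_i$ only, so $\varphi_i=1$ there. Put $N_i=\frac{i+2}{2}b_0>b_0$.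

Let $\psi_\delta$ be a standard mollifier supported in $\{|y|\le\delta\}$. For $i\ge1$ let $U_i=U*\psi_{\delta_i}$ with $\delta_i\in(0,1]$ to be chosen, and let $U_0=0$, which equals $U$ on $\mathrm{supp}\,\varphi_0$. Define $\tilde U=\sum_{i\ge0}\varphi_iU_i\ge0$, a $C^\infty$ function that vanishes for $|x|\le b_0/2$. Since $\sum_{i\ge0}\nabla\varphi_i=0$, and $U_0-U=0$ on $\mathrm{supp}\,\varphi_0$,
\[
\nabla\tilde U=\sum_{i\ge1}\varphi_i\nabla U_i+\sum_{i\ge1}(U_i-U)\nabla\varphi_i .
\]

Let $i\ge1$ and $x\in\mathrm{supp}\,\varphi_i$. On the ball of radius $N_i+1$ the function $U$ has the Lipschitz constant $C_{N_i+1}$ from part (iii) of the proof of Lemma~\ref{lem:U}, so $|U_i(x)-U(x)|\le C_{N_i+1}\delta_i$. By \eqref{eq:U} and \eqref{eq:ell},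
\begin{align*}
\nabla U_i(x)\cdot f(x,u)&=\int\psi_{\delta_i}(y)\,\nabla U(x-y)\cdot\big[f(x-y,u)+\big(f(x,u)-f(x-y,u)\big)\big]dy\\
&\le2\hat\mu\big((|u|-r)_+\big)+C_{N_i+1}\,\ell(N_i+1)\,\ell(|u|)\,\delta_i .
\end{align*}
Also $|f(x,u)|\le\ell(N_i)\ell(|u|)$. Let
\[
\varepsilon(x)=\frac{\min\{1,\rho_0(|x|)\}}{2\ell(R+1)},\qquad e_i=\frac12\min_{\mathrm{supp}\,\varphi_i}\varepsilon>0\quad(i\ge1),
\]
where positivity holds because $\mathrm{supp}\,\varphi_i$ is compact and avoids the origin. Choose $\delta_i$ so small that $C_{N_i+1}\delta_i\le1$ and $C_{N_i+1}\,\delta_i\,\ell(N_i+1)\,(1+\sup|\nabla\varphi_i|)\le e_i$. Since $\sum_{i\ge1}\varphi_i\le1$, summing up gives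
\[
\nabla\tilde U(x)\cdot f(x,u)\le2\hat\mu\big((|u|-r)_+\big)+\ell(|u|)\sum_{i\ge1:\,x\in\mathrm{supp}\,\varphi_i}e_i\le2\hat\mu\big((|u|-r)_+\big)+\varepsilon(x)\ell(|u|),
\]
because the sum has at most two terms, each at most $\frac12\varepsilon(x)$. By \eqref{eq:ellu} and $\varepsilon\le1$, the last term is at most $\frac12\rho_0(|x|)+\theta_0((|u|-r)_+)$. As $\theta_0\le\hat\mu$, this proves \eqref{eq:tU}. Finally $|\tilde U-U|\le\sum_{i\ge1}\varphi_i|U_i-U|\le1$, so $\tilde U(x)\ge U(x)-1\ge\alpha(|x|)-c_0-1$.
\end{proof}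

\subsection{Conclusion}

\begin{proof}[Proof of (3)$\Rightarrow$(1) in Theorem~\ref{thm:B}]
Let $V=W+\tilde U$. It is $C^1$. It is positive definite, because $W$ is and $\tilde U\ge0=\tilde U(0)$. It is radially unbounded, because $\tilde U(x)\ge\alpha(|x|)-c_0-1$. Let $\kappa=\frac rR\kappa_0\in\mathcal K$, so that $\kappa\le\kappa_0$ and $\kappa<r$, and let $\eta=\theta_0+3\hat\mu\in\mathcal K_\infty$. Adding \eqref{eq:W} and \eqref{eq:tU}, we get
\begin{align*}
\nabla V(x)\cdot f(x,u)&\le-\tfrac12\rho_0(|x|)+\theta_0\big((|u|-\kappa_0(|x|))_+\big)+3\hat\mu\big((|u|-r)_+\big)\\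
&\le-\tfrac12\rho_0(|x|)+\eta\big((|u|-\kappa(|x|))_+\big),
\end{align*}
which is \eqref{eq:diss} with $\rho=\frac12\rho_0$. With Sections~\ref{sec:one} and~\ref{sec:traj}, this completes the proof of Theorem~\ref{thm:B}.
\end{proof}

\begin{remark}
Neither condition in (3) can be dropped. The system $\dot x=0$ satisfies BEBS$_r$ for every $r>0$, but is not ISS with respect to small inputs and does not admit \eqref{eq:diss}. System \eqref{eq:S} is ISS with respect to small inputs and even iISS, so Theorems~\ref{thm:A} and~\ref{thm:B} show that it satisfies BEBS$_r$ for no $r>0$. This is the property that Strong iISS fails to guarantee for $n\ge2$: Strong iISS handles inputs that are small at all times, and inputs of finite total energy, but not inputs that are merely small most of the time.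
\end{remark}

\begin{thebibliography}{9}

\bibitem{ASW} Angeli, Sontag and Wang, \emph{IEEE Trans. Automat. Control} \textbf{45} (2000).

\bibitem{LSW} Lin, Sontag and Wang, \emph{SIAM J. Control Optim.} \textbf{34} (1996).

\bibitem{SW} Sontag and Wang, \emph{Syst. Control Lett.} \textbf{24} (1995).

\bibitem{CDC} Strong iISS: Combination Of iISS And ISS With Respect To Small Inputs, \url{https://hal-supelec.archives-ouvertes.fr/hal-00780478/file/120903_-_Strong_iISS_pbshd_CDC_2012.pdf}

\end{thebibliography}

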